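\title{A superreflexive Banach lattice with the uniform approximation property that fails the positive uniform approximation property}

\begin{abstract}
We show that the uniform approximation property does not imply the positive uniform approximation property for superreflexive Banach lattices. For every $r>2$ we construct a Banach lattice of functions on a probability space that is $2$-convex and $r$-concave with constants $1$ and has the $\lambda$-uniform approximation property for every $\lambda>1$, while its identity operator is not a limit of positive compact operators uniformly on compact sets. The construction exploits a gap: an operator that almost commutes with $L$ multiplications by indicator functions can have rank polynomial in $L$, whereas a positive operator with the same property may need rank exponential in $L$.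
\end{abstract}

\section{The question and the result}\label{sec:intro}

Scalars are real, $\log$ is the natural logarithm, and ``operator'' means bounded linear operator. A \emph{Banach lattice} is a Banach space $X$ with a vector lattice order such that $|x|\le|y|$ implies $\|x\|\le\|y\|$. An operator $T$ on $X$ is \emph{positive} if $Tx\ge0$ whenever $x\ge0$.

\begin{definition}\label{def:uap}
A Banach space $Y$ has the \emph{$\lambda$-uniform approximation property} ($\lambda$-u.a.p.), where $\lambda\ge1$, if there is a function $\varphi:\mathbb N\to\mathbb N$ such that for every subspace $F\subseteq Y$ of finite dimension $n$ there is an operator $T$ on $Y$ with $\|T\|\le\lambda$, $\operatorname{rank}T\le\varphi(n)$ and $T|_F=I_F$. It has the \emph{u.a.p.} if it has the $\lambda$-u.a.p.\ for some $\lambda$.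

A Banach lattice $X$ has the \emph{positive u.a.p.} if there are $\lambda\ge1$ and $\varphi:\mathbb N\times(0,\infty)\to\mathbb N$ such that for every subspace $F\subseteq X$ of finite dimension $n$ and every $\delta>0$ there is a positive operator $T$ on $X$ with $\|T\|\le\lambda$, $\operatorname{rank}T\le\varphi(n,\delta)$ and $\|Tx-x\|\le\delta\|x\|$ for all $x\in F$.
\end{definition}

Both properties ask that the identity on $F$ be reproduced at a cost, in norm and in rank, that does not depend on the position of $F$. The second asks that the reproducing operator respect the order. It allows an error $\delta$ because exact reproduction is too much to ask of positive operators. For example, no positive finite-rank operator on $L_2[0,1]$ fixes the functions $1$ and $t$: such an operator has the form $Tf(s)=\int fk_s$ with $k_s$ in a finite-dimensional space $E$, and for almost every $s$ the function $k_s$ would be a probability density with mean $s$; but the probability densities in $E$ form a compact set, so their means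 are bounded away from $0$.

\paragraph{The positive u.a.p.\ implies the u.a.p.} Let $\dim F=n\ge1$ and take $T$ as in the positive u.a.p.\ with $\delta=n^{-1/2}$. By the Kadec--Snobar theorem there is a projection $P$ of $X$ onto $F$ with $\|P\|\le\sqrt n$. The operator $T+(I-T)P$ is the identity on $F$, its norm is at most $\lambda+\delta\sqrt n=\lambda+1$, and its rank is at most $\varphi(n,\delta)+n$.

\begin{example}\label{ex:Lp}
The spaces $L_p(\mu)$, $1\le p<\infty$, have the positive u.a.p.\ with $\lambda=1$. Let $f_1,\dots,f_n$ be an Auerbach basis of $F$, that is, $\|f_i\|=1$ and $|a_i|\le\|\sum_ja_jf_j\|$, and put $h=\sum_i|f_i|$. Given $\eta>0$, cut $\{h>0\}$ into at most $\lceil2/\eta\rceil^n$ sets $A$ on each of which every $f_i/h$ oscillates by at most $\eta$, discard the null sets, and let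
\[
Tf=\sum_A\frac{\int_Afh^{p-1}\,d\mu}{\int_Ah^p\,d\mu}\;h\mathbf 1_A .
\]
This operator is positive. H\"older's inequality $|\int_Afh^{p-1}|^p\le\int_A|f|^p\,(\int_Ah^p)^{p-1}$ gives $\|T\|\le1$. On $A$ the function $Tf_i/h$ is a weighted average of $f_i/h$, so $|Tf_i-f_i|\le\eta h$, and $\|Tf-f\|\le\eta n^2\|f\|$ for $f\in F$.
\end{example}

A Banach space $Y$ is \emph{finitely representable} in $X$ if for every finite-dimensional $E\subseteq Y$ and every $\epsilon>0$ there is a linear map $u:E\to X$ with $\|y\|\le\|uy\|\le(1+\epsilon)\|y\|$. The space $X$ is \emph{superreflexive} if every Banach space finitely representable in $X$ is reflexive. For superreflexive lattices the operators given by the u.a.p.\ can be made to respect the lattice structure to a considerable extent. The following result is quoted in \cite{TP}; we use it only as motivation.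

\begin{theorem}\label{thm:known}
Let $X$ be a superreflexive Banach lattice with the u.a.p. For every $\epsilon>0$ there is $\psi:\mathbb N\to\mathbb N$ such that for every $n$ and every $n$-dimensional subspace $F\subseteq X$ there is an operator $T$ on $X$ with $T|_F=I_F$, $\operatorname{rank}T\le\psi(n)$ and
\[
\Big\|\bigvee_{j=1}^n|Tx_j|\Big\|\le(1+\epsilon)\Big\|\bigvee_{j=1}^n|x_j|\Big\|\qquad(x_1,\dots,x_n\in X).
\]
\end{theorem}

A positive operator satisfies this inequality, with constant $\|T\|$, for any number of vectors, because $|Tx_j|\le T|x_j|\le T(\bigvee_i|x_i|)$. Theorem~\ref{thm:known} therefore produces operators that imitate positive ones on $n$ vectors at a time, and together with Example~\ref{ex:Lp} it suggests that positivity might come for free. This is the problem posed in \cite{TP}: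
\begin{quote}
Does every superreflexive Banach lattice with the u.a.p.\ have the positive u.a.p.?
\end{quote}
The answer is no. To state it we recall three more notions. A \emph{K\"othe function space} on a probability space $(\Omega,P)$ is a Banach space $X$ of classes of measurable functions with $L_\infty\subseteq X\subseteq L_1$ such that $|f|\le|g|$ and $g\in X$ imply $f\in X$ and $\|f\|\le\|g\|$. It is a Banach lattice in the pointwise order, and multiplication by an indicator function is a contraction on it. Such a space is \emph{$p$-convex with constant $1$} if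
\[
\Big\|\Big(\sum_i|f_i|^p\Big)^{1/p}\Big\|\le\Big(\sum_i\|f_i\|^p\Big)^{1/p}
\]
for all finite families in $X$, and \emph{$p$-concave with constant $1$} if the reverse inequality always holds. A Banach space is \emph{uniformly convex} if for every $\epsilon>0$ there is $\delta>0$ such that $\|f\|,\|g\|\le1$ and $\|f-g\|\ge\epsilon$ imply $\|\frac{f+g}2\|\le1-\delta$.

\begin{theorem}\label{thm:main}
For every $r>2$ there is a Banach lattice $X$, a K\"othe function space on a probability space, with the following properties.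
\begin{enumerate}
\item[(1)] $X$ is $2$-convex and $r$-concave, both with constant $1$; in particular $X$ is uniformly convex, hence superreflexive.
\item[(2)] For all $n\ge1$ and $\epsilon\in(0,1]$ there is $\rho(n,\epsilon)\in\mathbb N$ such that for every $F\subseteq X$ with $\dim F=n$ there is an operator $T$ on $X$ with $T|_F=I_F$, $\operatorname{rank}T\le\rho(n,\epsilon)$ and $\|T\|\le e^{\epsilon/2}(1+\epsilon)$. In particular $X$ has the $\lambda$-u.a.p.\ for every $\lambda>1$.
\item[(3)] The identity $I_X$ is not in the closure of the positive compact operators for the topology of uniform convergence on compact sets. Moreover, for every $\lambda\ge1$ there are a finite-dimensional $F\subseteq X$ and $\delta>0$ such that no positive compact operator $S$ with $\|S\|\le\lambda$ satisfies $\|Sx-x\|\le\delta\|x\|$ for all $x\in F$. In particular $X$ fails the positive u.a.p.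
\end{enumerate}
\end{theorem}

The positive u.a.p.\ thus fails regardless of any bound on the rank. The value $r=2$ is excluded for a reason: a lattice that is $2$-convex and $2$-concave with constants $1$ satisfies $\|f+g\|^2=\|f\|^2+\|g\|^2$ for disjoint $f,g$, so it is a space $L_2(\mu)$ by the representation theorem for abstract $L_p$-spaces, and Example~\ref{ex:Lp} applies.

Section~\ref{sec:model} isolates the phenomenon behind the theorem in a finite-dimensional Hilbert space. Section~\ref{sec:design} explains how to build a norm for which boundedness of an operator stands in for the almost-commutation of that model, and fixes the parameters. The lattice is defined and part (1) is proved in Section~\ref{sec:space}; parts (2) and (3) are proved in Sections~\ref{sec:uap} and~\ref{sec:positive}.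

\section{Almost commuting operators in a finite model}\label{sec:model}

Write $[M,T]=MT-TM$. Given multiplications $e_1,\dots,e_L$ by indicator functions, we ask how small the rank of an operator $T$ can be if $T$ fixes a given subspace and all $[e_l,T]$ are small.

\subsection*{Averaged projections}

Start from the subspace $V_0$ to be fixed and let $V_{j+1}=V_j+\sum_le_lV_j$. A single orthogonal projection onto some $V_j$ cuts off abruptly and commutes badly with $e_l$. The average of $s$ consecutive projections cuts off with slope $1/s$.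

\begin{example}\label{ex:cube}
Let $\{0,1\}^L$ carry the uniform probability, let $e_l$ be the $l$-th coordinate, $\varepsilon_l=2e_l-1$ and $w_A=\prod_{l\in A}\varepsilon_l$ for $A\subseteq\{1,\dots,L\}$. The $w_A$ form an orthonormal basis of $L_2$. If $V_0$ consists of the constants, then $V_j=\operatorname{span}\{w_A:|A|\le j\}$. Let $\Pi_j$ be the orthogonal projection onto $V_j$ and $T=\frac1s\sum_{j<s}\Pi_j$. Then $Tw_A=\mu(|A|)w_A$ with $\mu(t)=\max(0,1-t/s)$. Since $\varepsilon_lw_A=w_{A\triangle\{l\}}$,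
\[
[\varepsilon_l,T]w_A=\big(\mu(|A|)-\mu(|A\triangle\{l\}|)\big)\,w_{A\triangle\{l\}},
\]
so $\|[e_l,T]\|=\frac12\|[\varepsilon_l,T]\|\le\frac1{2s}$, while the same formula gives $\|[e_l,\Pi_j]\|=\frac12$ for $j<L$. The operator $T$ need not be positive. For $s=2$ it maps the indicator of the point $(1,\dots,1)$ to $2^{-L}(1+\frac12\sum_l\varepsilon_l)$, whose value at $(0,\dots,0)$ is $2^{-L}(1-L/2)<0$ when $L\ge3$.
\end{example}

In general there is no such basis, but the estimate survives. In the application the inner product will come from the Hahn--Banach theorem and will be known to be definite only on a finite-dimensional subspace, so we allow degenerate forms. Let $E$ be a vector space with a symmetric bilinear form such that $\langle f,f\rangle\ge0$, and let $|f|=\langle f,f\rangle^{1/2}$. A linear map $M:E\to E$ is \emph{symmetric} if $\langle Mf,g\rangle=\langle f,Mg\rangle$ for all $f,g$.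

\begin{lemma}\label{lem:average}
Let $s\ge1$ and let $V_0\subseteq\dots\subseteq V_s$ be finite-dimensional subspaces of $E$ such that the form is definite on $V_s$. There is a linear map $T:E\to V_{s-1}$ with $T|_{V_0}=I$ and $|Tf|\le|f|$ for all $f\in E$ such that, for every symmetric $M$:
\begin{enumerate}
\item[(a)] if $MV_j\subseteq V_j$ for all $j<s$, then $MT=TM$;
\item[(b)] if $MV_j\subseteq V_{j+1}$ for all $j<s$ and $|Mf|\le|f|$ on $E$, then $[M,T]f\in V_s$ and $|[M,T]f|\le\frac2s|f|$ for all $f\in E$.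
\end{enumerate}
\end{lemma}

\begin{proof}
Choose an orthonormal basis of $V_0$, extend it to one of $V_1$, and so on up to $V_s$. Let $B_j$ be the set of basis vectors added at step $j$, and put $\Delta_jf=\sum_{v\in B_j}\langle f,v\rangle v$ and $\Pi_j=\Delta_0+\dots+\Delta_j$. These maps are symmetric, $\Pi_j$ has range $V_j$ and is the identity on $V_j$, $\Delta_{j+1}$ vanishes on $V_j$, the ranges of the $\Delta_j$ are mutually orthogonal, and $\sum_j|\Delta_jf|^2\le|f|^2$ by Bessel's inequality. Let
\[
T=\frac1s\sum_{j=0}^{s-1}\Pi_j=\sum_{j=0}^{s-1}\Big(1-\frac js\Big)\Delta_j .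
\]
The first form shows $T|_{V_0}=I$, the second $|Tf|\le|f|$.

For symmetric $M$ we have $[M,\Pi_j]=(I-\Pi_j)M\Pi_j-\Pi_jM(I-\Pi_j)$, and for $f\in E$, $v\in V_s$,
\begin{equation}\label{eq:adjoint}
\langle\Pi_jM(I-\Pi_j)f,v\rangle=\langle f,(I-\Pi_j)M\Pi_jv\rangle .
\end{equation}
Since the form is definite on $V_s$, a vector of $V_s$ is determined by its products with all $v\in V_s$. In case (a), $(I-\Pi_j)M\Pi_j=0$, so $\Pi_jM(I-\Pi_j)=0$ by \eqref{eq:adjoint}, and $M$ commutes with each $\Pi_j$, $j<s$.

In case (b), $M\Pi_jf\in V_{j+1}$ gives $(I-\Pi_j)M\Pi_j=\Delta_{j+1}M\Pi_j$. For $j\ge1$ the range of $M\Pi_{j-1}$ lies in $V_j$, where $\Delta_{j+1}$ vanishes. Hence $(I-\Pi_j)M\Pi_j=\Delta_{j+1}M\Delta_j$ for $0\le j<s$, and \eqref{eq:adjoint} turns this into $\Pi_jM(I-\Pi_j)=\Delta_jM\Delta_{j+1}$. Therefore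
\[
[M,T]=\frac1s\sum_{j<s}\Delta_{j+1}M\Delta_j-\frac1s\sum_{j<s}\Delta_jM\Delta_{j+1},
\]
which has range in $V_s$. By orthogonality, $|\sum_j\Delta_{j+1}M\Delta_jf|^2=\sum_j|\Delta_{j+1}M\Delta_jf|^2\le\sum_j|\Delta_jf|^2\le|f|^2$ and $|\sum_j\Delta_jM\Delta_{j+1}f|^2\le\sum_j|\Delta_{j+1}f|^2\le|f|^2$.
\end{proof}

\subsection*{Codes}

A positive operator on a finite set moves mass from point to point without cancellation. If it almost commutes with $e_l$, it moves little mass from $\{e_l=0\}$ to $\{e_l=1\}$. If any two points are separated in this way by a fixed proportion of the $e_l$, the operator moves little mass at all, so it is close to diagonal and has large rank. Exponentially many points can be so separated.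

\begin{lemma}\label{lem:code}
Let $S$ be a set of $N\le e^{L/64}$ points. There is a map $a=(a_l)_{l\le L}:S\to\{0,1\}^L$ with
\begin{equation}\label{eq:code}
\#\{l:\ a_l(t)=0,\ a_l(t')=1\}\ge L/8\qquad\text{for all }t\ne t'\text{ in }S.
\end{equation}
\end{lemma}

\begin{proof}
Choose the values $a_l(t)$ independently and uniformly. For an ordered pair $t\ne t'$ the count in \eqref{eq:code} is a sum of $L$ independent $\{0,1\}$-valued variables of mean $\frac14$. By Hoeffding's inequality such a sum is below $L(\frac14-u)$ with probability at most $e^{-2Lu^2}$; for $u=\frac18$ this is $e^{-L/32}$. There are fewer than $N^2\le e^{L/32}$ pairs, so with positive probability no pair fails.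
\end{proof}

We call such a map a \emph{code}.

\begin{proposition}\label{prop:model}
Let $a$ be a code on a set $S$ of $N$ points, let $S$ carry the uniform probability, and let $e_l=a_l$, regarded as a function and as a multiplication operator on $L_2(S)$.
\begin{enumerate}
\item[(a)] For every $s\ge1$ there is $T$ with $T1=1$, $\|T\|\le1$, $\operatorname{rank}T\le(1+L)^s$ and $\|[e_l,T]\|\le2/s$ for all $l$.
\item[(b)] If $T$ is positive, $T1=1$ and $\|[e_l,T]\|\le\gamma$ for all $l$, then $\operatorname{rank}T\ge(1-8\gamma)N/\|T\|$.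
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Apply Lemma~\ref{lem:average} with $V_0$ the constants and $V_{j+1}=V_j+\sum_le_lV_j$; then $\dim V_j\le(1+L)^j$.

(b) Let $T(t',t)=(T\mathbf 1_{\{t\}})(t')\ge0$ be the matrix of $T$. By \eqref{eq:code},
\begin{equation}\label{eq:modeltrace}
\langle1,T1\rangle-\frac{\operatorname{tr}T}N=\frac1N\sum_{t\ne t'}T(t',t)\le\frac8L\sum_l\frac1N\sum_{t,t'}e_l(t')T(t',t)\big(1-e_l(t)\big)=\frac8L\sum_l\langle e_l,T(1-e_l)\rangle .
\end{equation}
Since $e_l(1-e_l)=0$, we have $\langle e_l,T(1-e_l)\rangle=\langle1,[e_l,T](1-e_l)\rangle\le\gamma$. So $\operatorname{tr}T\ge(1-8\gamma)N$. Finally $\operatorname{tr}T=\sum_v\langle v,Tv\rangle\le\|T\|\operatorname{rank}T$, the sum being over an orthonormal basis of the range of $T$.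
\end{proof}

For $s=32$ and $\gamma=\frac1{16}$, rank $(1+L)^{32}$ suffices in (a), while a positive contraction needs rank $N/2$, and $N$ may be as large as $\lfloor e^{L/64}\rfloor$.

\section{Lines in finite planes and the choice of parameters}\label{sec:design}

\subsection*{One level}

In \eqref{eq:modeltrace} the commutators served only to bound the numbers $\langle e_l,T(1-e_l)\rangle$. In a lattice $X$ we want such a bound for every operator of moderate norm, through $|\int y\,Sx|\le\|S\|\,\|x\|\,\|y\|_*$, where $\|y\|_*$ is the norm of the functional $f\mapsto\int yf$. So the norm should penalize mass on $\{e_l=1\}$ by a large factor $W$ without penalizing $1-e_l$. The first attempt, $\|f\|^2=\|f\|_{L_2}^2+W^2\max_l\|e_lf\|_{L_2}^2$, gives $\|e_l\|_*\le1/W$. But the other penalties see $1-e_l$: on the cube of Example~\ref{ex:cube}, $\|1-e_l\|\ge W\|e_{l'}(1-e_l)\|_{L_2}=W/2$ for $l'\ne l$, and the gain is lost.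

The remedy is to apply different $e_l$ on sets that hardly meet. Add an independent coordinate ranging over the plane $\mathbb F_q^2$ over the field with $q$ elements, fix $L$ directions, and let $Z_{l,c}$, $c\in\mathbb F_q$, be the $q$ parallel lines of direction $l$. Each line has measure $q^{-1}$, and two lines of different directions meet in measure $q^{-2}$. With $r>2$ and $\kappa=1-2/r$ put
\[
\|f\|^2=\|f\|_{L_2}^2+W^2\Big(\sum_{l,c}\|\mathbf 1_{Z_{l,c}}e_lf\|_{L_2}^r\Big)^{2/r}.
\]
For $f=1$ there are $Lq$ terms, each at most $q^{-r/2}$, so the penalty is at most $W^2L^{1-\kappa}q^{-\kappa}$; it is small once $q^\kappa$ is much larger than $W^2L$. For $x=\mathbf 1_{Z_{l,c}}(1-e_l)$ the terms of direction $l$ vanish, and the others cut $Z_{l,c}$ into pieces of relative measure $1/q$, so the penalty is at most $q^{-1}W^2L^{1-\kappa}q^{-\kappa}$ and $\|x\|$ is at most about $q^{-1/2}$. For $y=\mathbf 1_{Z_{l,c}}e_l$ we get $\|y\|_*\le q^{-1/2}W^{-1}$. Summed over the $q$ lines of one direction, the products $\|x\|\,\|y\|_*$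 total at most about $1/W$. For $r=2$ the factor $q^{-\kappa}$ disappears.

\subsection*{Infinitely many levels}

One level gives a finite-dimensional space, where the identity is a positive operator of finite rank. We iterate: the points separated by the code of level $k$ are the points of the plane of level $k+1$. A positive operator that resolves the points of the plane of level $0$ is then forced to resolve the points of all later planes, with a loss of order $1/W_k$ at level $k$, and no compact operator can do this. To keep the u.a.p.\ we let the exponents $r_k$ decrease to $2$ so fast that beyond any level $K$ the norm is almost Hilbertian on subspaces of the dimension that Lemma~\ref{lem:average} requires at level $K$. The constraints form a loop.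
\begin{itemize}
\item At level $k$, commutators of size $1/s$ occur in $L_k$ directions and add up in $\ell_{r_k}$ with $r_k\ge2$. The total error is at most of order $W_k\sqrt{L_k}/s$, so $s$ must be of order $W_k\sqrt{L_k}$, and the dimension $R_{k+1}$ of the filtration has $\log R_{k+1}$ of order $\sqrt{L_k}$ up to lower-order factors.
\item Levels beyond $k$ are almost Hilbertian in dimension $R_{k+1}$ if $\kappa_{k+1}\log R_{k+1}$ is small.
\item The penalty at level $k+1$ is small if $\log q_{k+1}$ is at least $1/\kappa_{k+1}$ times a logarithmic factor.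
\item The code of level $k$ separates $q_{k+1}^2$ points if $128\log q_{k+1}\le L_k$.
\end{itemize}
The first three conditions allow $\log q_{k+1}$ of order $\sqrt{L_k}$ up to lower-order factors, and this is compatible with the fourth. Had the errors added up in $\ell_1$, we would need $s\ge L_k$, and $(1+L_k)^s$ would exceed the number of points of any code of length $L_k$.

\subsection*{The parameters}

Fix $r>2$ and let $\theta=1-2/r\in(0,1)$. Fix an integer $m\ge2$ such that
\begin{equation}\label{eq:m}
2176\,\theta^{-1}(\log x)^4<\sqrt x\qquad\text{for all }x\ge4^m .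
\end{equation}
For $k\ge0$ put
\[
W_k=2^k,\qquad L_k=4^{m2^k},\qquad s_k=2W_k\sqrt{L_k}\in\mathbb N ,
\]
so that $L_{k+1}=L_k^2$. Let $R_0=e$. Given $R_k$, define
\[
\kappa_k=\frac{\theta\,2^{-k}}{\log R_k},\qquad r_k=\frac2{1-\kappa_k},
\]
let $q_k$ be the smallest power of $2$ with $q_k^{\kappa_k}\ge2^{3k+1}L_k$, and put
\[
Q_k=\prod_{j\le k}q_j^2,\qquad R_{k+1}=(k+1)\,Q_k\,(1+L_k)^{s_k}\in\mathbb N .
\]
We have $R_1>e$, and each factor of $R_{k+1}$ is nondecreasing in $k$. So $R_k$ is nondecreasing, $\kappa_k$ decreases from $\kappa_0=\theta$, and $r=r_0>r_1>\dots>2$. Also $1-2/r_k=\kappa_k$, $q_k\ge L_k$ because $\kappa_k<1$, and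
\begin{equation}\label{eq:kappa}
\sum_{k>K}\kappa_k\le\frac{2^{-K}}{\log R_{K+1}},
\end{equation}
\begin{equation}\label{eq:eta}
\eta_k:=W_k^2\big(L_kq_k\cdot q_k^{-r_k/2}\big)^{2/r_k}=4^kL_k^{1-\kappa_k}q_k^{-\kappa_k}\le\frac{4^kL_k}{2^{3k+1}L_k}=2^{-k-1}.
\end{equation}
Let $\pi_j=\prod_{k\ge j}(1+\eta_k)$. Then $1\le\pi_j\le e^{\sum_k\eta_k}\le e$ and $\pi_j=(1+\eta_j)\pi_{j+1}$.

\begin{lemma}\label{lem:loop}
$128\log q_{k+1}<L_k$ for all $k\ge0$.
\end{lemma}

\begin{proof}
By the minimality of $q_k$,
\begin{equation}\label{eq:qupper}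
\log q_k<\log2+\kappa_k^{-1}\log(2^{3k+1}L_k).
\end{equation}
In particular $\log q_0\le\theta^{-1}\log(4L_0)\le2\theta^{-1}\log L_0\le\sqrt{L_0}$ by \eqref{eq:m}. We argue by induction on $k$ and assume $\log q_j\le L_{j-1}$ for $1\le j\le k$. Write $L=L_k$ and $\ell=\log L=m2^{k+1}\log2\ge2^{k+1}\ge2$. For $k\ge1$ we have $\sum_{j<k}L_j\le2L_{k-1}=2\sqrt L$, and for $k=0$ the sum is empty. Hence
\[
\log Q_k\le2\sqrt{L_0}+4\sqrt L\le6\sqrt L .
\]
Using $s_k\le\ell\sqrt L$, $\log(1+L)\le2\ell$, $\log(k+1)\le\ell\le\frac12\ell^2$ and $6\le\frac32\ell^2$, we get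
\[
\log R_{k+1}\le\ell+6\sqrt L+2\ell^2\sqrt L\le4\ell^2\sqrt L,\qquad\kappa_{k+1}^{-1}=\theta^{-1}2^{k+1}\log R_{k+1}\le4\theta^{-1}\ell^3\sqrt L .
\]
Since $3k+4\le2^{k+2}\le2\ell$, we have $\log(2^{3k+4}L_{k+1})\le3k+4+2\ell\le4\ell$. Now \eqref{eq:qupper} gives $\log q_{k+1}\le17\,\theta^{-1}\ell^4\sqrt L$, and this is less than $L/128$ by \eqref{eq:m}, as $17\cdot128=2176$.
\end{proof}

Thus $q_{k+1}^2<e^{L_k/64}$, and by Lemma~\ref{lem:code} we may fix a code $a^k:\mathbb F_{q_{k+1}}^2\to\{0,1\}^{L_k}$ for every $k\ge0$.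

\section{The lattice}\label{sec:space}

\subsection*{Definition}

Let $\Omega=\prod_{k\ge0}\mathbb F_{q_k}^2$ with the product $P$ of the uniform probabilities, and write $\omega_k=(\alpha_k,\beta_k)$ for the coordinates. Let $\mathcal P_k$ be the partition of $\Omega$ into the $Q_k$ sets on which $\omega_0,\dots,\omega_k$ are constant; each has measure $1/Q_k$. Since $q_k\ge L_k$, we can fix distinct $\xi^k_1,\dots,\xi^k_{L_k}\in\mathbb F_{q_k}$. For $i=(l,c)$ in $I_k=\{1,\dots,L_k\}\times\mathbb F_{q_k}$ let
\[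
Z^k_i=\{\alpha_k+\xi^k_l\beta_k=c\},\qquad e^k_l(\omega)=a^k_l(\omega_{k+1}),\qquad Y^k_i=Z^k_i\cap\{e^k_l=1\}.
\]
The set $Z^k_i$ depends only on $\omega_k$, and $Y^k_i$ only on $\omega_k,\omega_{k+1}$. For fixed $l$ the sets $Z^k_{l,c}$ partition $\Omega$ and have measure $q_k^{-1}$. For $l\ne l'$ the two equations defining $Z^k_{l,c}\cap Z^k_{l',c'}$ have a unique solution, so this set has measure $q_k^{-2}$.

The norm of level $k$ is to be built from that of level $k+1$ as the one-level norm of Section~\ref{sec:design} was built from $L_2$. There is no last level to start from, so we truncate at level $J$ and let $J\to\infty$. It is convenient to work with $g=f^2$. For measurable $g:\Omega\to[0,\infty]$ let $N^J_J(g)=\int g\,dP$ and, for $k<J$,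
\[
N^J_k(g)=N^J_{k+1}(g)+W_k^2\Big(\sum_{i\in I_k}N^J_{k+1}(\mathbf 1_{Y^k_i}g)^{r_k/2}\Big)^{2/r_k}\in[0,\infty].
\]
The integral is monotone, insensitive to null sets, positively homogeneous, subadditive, and continuous along increasing sequences. The $\ell_{r_k/2}$-norm is a monotone continuous norm because $r_k/2\ge1$. By downward induction on $k$, each $N^J_k$ has the five properties. Also $N^{J+1}_k\ge N^J_k$ for $k\le J$, by downward induction from $N^{J+1}_J\ge N^{J+1}_{J+1}=N^J_J$. Let
\[
N_k=\sup_{J\ge k}N^J_k=\lim_{J\to\infty}N^J_k .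
\]
The five properties pass to $N_k$; for the last one, interchange the suprema over $J$ and along the sequence. The sums over $I_k$ are finite, so the recursion holds for $N_k$ in the limit, and $N_k\ge N_{k+1}\ge\int\cdot\,dP$.

Let $\|f\|_k=N_k(f^2)^{1/2}$, let $X_k$ be the space of classes of measurable $f$ with $\|f\|_k<\infty$, and put $X=X_0$, $\|\cdot\|=\|\cdot\|_0$. The recursion reads
\begin{equation}\label{eq:rec}
\|f\|_k^2=\|f\|_{k+1}^2+W_k^2\Big(\sum_{i\in I_k}\|\mathbf 1_{Y^k_i}f\|_{k+1}^{r_k}\Big)^{2/r_k},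
\end{equation}
and $\|f\|_{L_1}\le\|f\|_{L_2}\le\|f\|_{k+1}\le\|f\|_k$, so $X_k\subseteq X_{k+1}\subseteq L_2$. From $(f+g)^2\le(1+t)f^2+(1+t^{-1})g^2$ we get $\|f+g\|_k^2\le(1+t)\|f\|_k^2+(1+t^{-1})\|g\|_k^2$, and $t=\|g\|_k/\|f\|_k$ gives the triangle inequality. Monotonicity of $N_k$ makes $\|\cdot\|_k$ a lattice norm. If $\sum_n\|f_n\|_k<\infty$, continuity along increasing sequences gives $\|\sum_{n>N}|f_n|\|_k\le\sum_{n>N}\|f_n\|_k$ for all $N\ge0$; hence $\sum_nf_n$ converges almost everywhere and in norm, and $X_k$ is complete. It remains to see that $X$ contains the bounded functions.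

\begin{lemma}\label{lem:past}
If $g\ge0$ depends only on $\omega_0,\dots,\omega_{j-1}$ (for $j=0$: $g$ is constant), then $N_j(g)\le\pi_j\int g\,dP$. In particular $\|1\|\le\sqrt e$.
\end{lemma}

\begin{proof}
We show $N^J_j(g)\le\pi_j\int g\,dP$ for all such $g$ by downward induction on $j\le J$; the case $j=J$ holds since $\pi_J\ge1$. Let $j<J$. The functions $g$ and $\mathbf 1_{Z^j_i}g$ depend only on $\omega_0,\dots,\omega_j$, and $\int\mathbf 1_{Z^j_i}g=q_j^{-1}\int g$ by independence. Since $Y^j_i\subseteq Z^j_i$, the hypothesis gives $N^J_{j+1}(\mathbf 1_{Y^j_i}g)\le\pi_{j+1}q_j^{-1}\int g$ for each of the $L_jq_j$ indices $i$. By \eqref{eq:eta}, $N^J_j(g)\le\pi_{j+1}(1+\eta_j)\int g$.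
\end{proof}

So $L_\infty\subseteq X\subseteq L_2$, and $X$ is a K\"othe function space.

\subsection*{Convexity and concavity}

Subadditivity of $N_k$ is $2$-convexity: $\|(\sum_if_i^2)^{1/2}\|_k^2=N_k(\sum_if_i^2)\le\sum_i\|f_i\|_k^2$. For concavity we use Minkowski's inequality for mixed sums: if $0<\rho\le p$ and $u_{ij}\ge0$, then
\begin{equation}\label{eq:mink}
\Big(\sum_i\Big(\sum_ju_{ij}^\rho\Big)^{p/\rho}\Big)^{1/p}\le\Big(\sum_j\Big(\sum_iu_{ij}^p\Big)^{\rho/p}\Big)^{1/\rho}.
\end{equation}
This is the triangle inequality in $\ell_{p/\rho}$ for the vectors $(u_{ij}^\rho)_i$.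

\begin{lemma}\label{lem:concave}
For every $p\ge r_K$ the norm $\|\cdot\|_K$ is $p$-concave with constant $1$.
\end{lemma}

\begin{proof}
Let $\|f\|_{k,J}=N^J_k(f^2)^{1/2}$. We show by downward induction on $k\in[K,J]$ that $(\sum_i\|f_i\|_{k,J}^p)^{1/p}\le\|h\|_{k,J}$ for all finite families in $L_2$, where $h=(\sum_i|f_i|^p)^{1/p}$; then $J\to\infty$ gives the lemma. For $k=J$ this is the continuous form of \eqref{eq:mink} with $\rho=2$: $(\sum_i(\int f_i^2)^{p/2})^{2/p}\le\int(\sum_i|f_i|^p)^{2/p}$. Let $K\le k<J$, so $2<r_k\le r_K\le p$. Write $\|f_i\|_{k,J}=(a_i^2+W_k^2b_i^2)^{1/2}$ with $a_i=\|f_i\|_{k+1,J}$ and $b_i=(\sum_{y\in I_k}\|\mathbf 1_{Y^k_y}f_i\|_{k+1,J}^{r_k})^{1/r_k}$. By \eqref{eq:mink} with $\rho=2$,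
\[
\Big(\sum_i\|f_i\|_{k,J}^p\Big)^{2/p}\le\Big(\sum_ia_i^p\Big)^{2/p}+W_k^2\Big(\sum_ib_i^p\Big)^{2/p}.
\]
The induction hypothesis bounds $(\sum_ia_i^p)^{1/p}$ by $\|h\|_{k+1,J}$. By \eqref{eq:mink} with $\rho=r_k$ and the hypothesis for the families $(\mathbf 1_{Y^k_y}f_i)_i$,
\[
\Big(\sum_ib_i^p\Big)^{1/p}\le\Big(\sum_y\Big(\sum_i\|\mathbf 1_{Y^k_y}f_i\|_{k+1,J}^p\Big)^{r_k/p}\Big)^{1/r_k}\le\Big(\sum_y\|\mathbf 1_{Y^k_y}h\|_{k+1,J}^{r_k}\Big)^{1/r_k}.
\]
Together these bounds give $\|h\|_{k,J}^2$.
\end{proof}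

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
$X$ is $2$-convex, and it is $r$-concave by Lemma~\ref{lem:concave} since $r_0=r$. For $f,g\in X$ put $u=\frac{f+g}2$, $v=\frac{f-g}2$. Pointwise, $(|u|^r+|v|^r)^{1/r}\le(u^2+v^2)^{1/2}=(\frac{f^2+g^2}2)^{1/2}$. Applying $r$-concavity on the left and $2$-convexity on the right gives
\begin{equation}\label{eq:clarkson}
\Big\|\frac{f+g}2\Big\|^r+\Big\|\frac{f-g}2\Big\|^r\le\Big(\frac{\|f\|^2+\|g\|^2}2\Big)^{r/2}.
\end{equation}
So $X$ is uniformly convex. Inequality \eqref{eq:clarkson} involves only a two-dimensional subspace. If $Y$ is finitely representable in $X$, it holds in $Y$ up to a factor $(1+\epsilon)^r$ for every $\epsilon>0$, hence exactly. Thus $Y$ is uniformly convex, and uniformly convex spaces are reflexive by the Milman--Pettis theorem.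
\end{proof}

\section{The uniform approximation property}\label{sec:uap}

Given $F$, we choose a level $K$ and treat the levels in three ways. The operator $T$ will commute exactly with everything that depends on $\omega_0,\dots,\omega_K$, which disposes of the levels below $K$; this costs a factor $Q_K$ in the rank. It will commute approximately with the multiplications $e^K_l$, which depend on $\omega_{K+1}$; this controls level $K$. The levels above $K$ are handled by replacing $\|\cdot\|_{K+1}$ with a Hilbertian seminorm.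

\subsection*{A Hilbertian seminorm adapted to the lattice}

Lemma~\ref{lem:average} needs a form for which multiplications by indicators are symmetric contractions. Forms of the type $\langle f,g\rangle=\Lambda(fg)$ with $\Lambda$ positive and linear have this property. If $\Lambda\le N_k$ on nonnegative functions and $\|f\|_k^2\le c\Lambda(f^2)$ on a subspace $V$, then $\sum_i\|f_i\|_k^2\le c\Lambda(\sum_if_i^2)\le cN_k(\sum_if_i^2)$ for all families in $V$. We prove this inequality first and then show that it produces $\Lambda$.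

\begin{lemma}\label{lem:family}
For $f_1,\dots,f_N\in X_k$ we have $\sum_{i\le N}\|f_i\|_k^2\le N^{\sum_{j\ge k}\kappa_j}\,N_k\big(\sum_{i\le N}f_i^2\big)$.
\end{lemma}

\begin{proof}
Fix $J$ and let $c_J=1$, $c_j=N^{\kappa_j}c_{j+1}$. We show $\sum_iN^J_j(g_i)\le c_jN^J_j(\sum_ig_i)$ for all integrable $g_1,\dots,g_N\ge0$ by downward induction on $j$; for $j=J$ equality holds. Let $b_{iy}=N^J_{j+1}(\mathbf 1_{Y^j_y}g_i)$ and $\rho=r_j/2\ge1$, so $1-1/\rho=\kappa_j$. By H\"older's inequality and $\sum_ib_{iy}^\rho\le(\sum_ib_{iy})^\rho$,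
\[
\sum_i\Big(\sum_yb_{iy}^\rho\Big)^{1/\rho}\le N^{\kappa_j}\Big(\sum_y\sum_ib_{iy}^\rho\Big)^{1/\rho}\le N^{\kappa_j}\Big(\sum_y\Big(\sum_ib_{iy}\Big)^\rho\Big)^{1/\rho}.
\]
The hypothesis gives $\sum_ib_{iy}\le c_{j+1}N^J_{j+1}(\mathbf 1_{Y^j_y}\sum_ig_i)$ and $\sum_iN^J_{j+1}(g_i)\le c_{j+1}N^J_{j+1}(\sum_ig_i)$. Adding the two parts of $N^J_j$ completes the step. Take $j=k$, $g_i=f_i^2$, and let $J\to\infty$.
\end{proof}

The constant depends on the size of the family. Within a finite-dimensional subspace the size can be bounded by the dimension.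

\begin{proposition}\label{prop:hilbert}
Let $V\subseteq X_k$ have dimension at most $R$, where $R\ge2$, and let $c=R^{2\sum_{j\ge k}\kappa_j}$. On the vector space $\mathcal L=\{g:N_k(|g|)<\infty\}$ there is a positive linear functional $\Lambda$ with
\begin{equation}\label{eq:Lambda}
\Lambda(f^2)\le\|f\|_k^2\quad(f\in X_k),\qquad\|f\|_k^2\le c\,\Lambda(f^2)\quad(f\in V).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Step 1: $\sum_i\|f_i\|_k^2\le cN_k(\sum_if_i^2)$ for every finite family in $V$.} This is Carath\'eodory's reduction. The products $fg$ with $f,g\in V$ span a space $U$ of dimension at most $R(R+1)/2$. Discard the $f_i$ that vanish and consider $w_i=(f_i^2,\|f_i\|_k^2)\in U\oplus\mathbb R$. If the family has more than $R(R+1)/2+1$ members, there is a nontrivial relation $\sum_ia_iw_i=0$. The last coordinates are positive, so some $a_i$ is positive. Let $t=1/\max_ia_i$ and replace $f_i$ by $(1-ta_i)^{1/2}f_i$. This changes neither $\sum_if_i^2$ nor $\sum_i\|f_i\|_k^2$, and it annihilates one member.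 So we may assume that the family has at most $R(R+1)/2+1\le R^2$ members, and Lemma~\ref{lem:family} applies.

\emph{Step 2: Hahn--Banach.} The functional $\Phi(g)=N_k(g^+)$ is sublinear on $\mathcal L$. Define
\[
\Psi(g)=\inf\Big\{\Phi\Big(g+\sum_if_i^2\Big)-c^{-1}\sum_i\|f_i\|_k^2\Big\},
\]
the infimum over finite, possibly empty, families in $V$. Since $N_k(\sum_if_i^2)=\Phi(\sum_if_i^2)\le\Phi(g+\sum_if_i^2)+\Phi(-g)$, Step~1 gives $\Psi(g)\ge-\Phi(-g)>-\infty$. The empty family gives $\Psi\le\Phi$, and so $\Psi(0)=0$. Concatenating families shows that $\Psi$ is subadditive, and replacing $f_i$ by $\sqrt t\,f_i$ shows $\Psi(tg)=t\Psi(g)$ for $t>0$. By the Hahn--Banach theorem there is a linear $\Lambda\le\Psi$ on $\mathcal L$. For $g\ge0$ we have $\Lambda(-g)\le\Phi(-g)=0$ and $\Lambda(g)\le\Phi(g)=N_k(g)$; this is positivity and the first inequality in \eqref{eq:Lambda}. For $f\in V$ the one-member family $(f)$ gives $\Lambda(-f^2)\le\Psi(-f^2)\le\Phi(0)-c^{-1}\|f\|_k^2$, which is the second.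
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main}(2)}

Let $\dim F=n\ge1$, $\epsilon\in(0,1]$ and $\nu=\lceil1/\epsilon\rceil$. Let $K$ be the smallest integer with $K+1\ge n$ and $\nu2^{1-K}\le\epsilon$. Put $s=\nu s_K$ and $\rho(n,\epsilon)=R=R_{K+1}^\nu$. These numbers depend only on $n$ and $\epsilon$.

\emph{The filtration.} Let $V_0=\operatorname{span}\{\mathbf 1_Bf:B\in\mathcal P_K,\ f\in F\}$ and $V_{j+1}=V_j+\sum_{l\le L_K}e^K_lV_j$ for $0\le j<s$. Then $F\subseteq V_0\subseteq\dots\subseteq V_s\subseteq X$. If $A$ is a union of sets of $\mathcal P_K$, then $\mathbf 1_AV_0\subseteq V_0$, and $\mathbf 1_AV_j\subseteq V_j$ follows by induction because multiplications commute. Moreover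
\[
\dim V_s\le nQ_K(1+L_K)^{\nu s_K}\le\big((K+1)Q_K(1+L_K)^{s_K}\big)^\nu=R .
\]

\emph{The operator.} Apply Proposition~\ref{prop:hilbert} with $k=K+1$ and $V=V_s$. By \eqref{eq:kappa},
\[
c\le\exp\big(2\nu\log R_{K+1}\cdot2^{-K}/\log R_{K+1}\big)=\exp(\nu2^{1-K})\le e^\epsilon .
\]
For $f,g\in E=X_{K+1}$ the product $fg$ lies in $\mathcal L$, as $|fg|\le\frac12(f^2+g^2)$. Let $\langle f,g\rangle=\Lambda(fg)$ and $|f|_\Lambda=\Lambda(f^2)^{1/2}$. By \eqref{eq:Lambda} the form is definite on $V_s$. Multiplication by an indicator $\mathbf 1_A$ is symmetric, and $|\mathbf 1_Af|_\Lambda\le|f|_\Lambda$ because $\Lambda$ is positive. Let $T:X_{K+1}\to V_{s-1}$ be given by Lemma~\ref{lem:average}. Then $T|_F=I_F$, $\operatorname{rank}T\le R$, and $T$ commutes with $\mathbf 1_A$ whenever $A$ depends only on $\omega_0,\dots,\omega_K$. Both $Tg$ and $[e^K_l,T]g$ lie in $V_s$, so \eqref{eq:Lambda} can be used in both directions: for $g\in X_{K+1}$,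
\begin{equation}\label{eq:Tbounds}
\|Tg\|_{K+1}\le\sqrt c\,|Tg|_\Lambda\le\sqrt c\,|g|_\Lambda\le\sqrt c\,\|g\|_{K+1},\qquad\|[e^K_l,T]g\|_{K+1}\le\frac{2\sqrt c}s\,\|g\|_{K+1}.
\end{equation}

\emph{Level $K$.} Let $f\in X_K$ and $i=(l,c')\in I_K$, and drop the superscript $K$. Since $T$ commutes with $\mathbf 1_{Z_i}$,
\[
\mathbf 1_{Y_i}Tf=e_lT(\mathbf 1_{Z_i}f)=T(\mathbf 1_{Y_i}f)+[e_l,T](\mathbf 1_{Z_i}f),
\]
so $\|\mathbf 1_{Y_i}Tf\|_{K+1}\le\sqrt c\,\|\mathbf 1_{Y_i}f\|_{K+1}+\frac{2\sqrt c}s\|\mathbf 1_{Z_i}f\|_{K+1}$ by \eqref{eq:Tbounds}. The expression $(u_0^2+W_K^2(\sum_i|u_i|^{r_K})^{2/r_K})^{1/2}$ is a norm on $\mathbb R\times\mathbb R^{I_K}$ that is monotone in the absolute values of the coordinates. Hence \eqref{eq:rec} and \eqref{eq:Tbounds} give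
\[
\|Tf\|_K\le\sqrt c\,\|f\|_K+\frac{2\sqrt c}s\,W_K\Big(\sum_{i\in I_K}\|\mathbf 1_{Z_i}f\|_{K+1}^{r_K}\Big)^{1/r_K}.
\]
For fixed $l$ the sets $Z_{l,c'}$ partition $\Omega$, so $(\sum_{c'}|\mathbf 1_{Z_{l,c'}}f|^{r_K})^{1/r_K}=|f|$. The norm $\|\cdot\|_{K+1}$ is $r_K$-concave by Lemma~\ref{lem:concave}, as $r_K\ge r_{K+1}$. Thus $\sum_{c'}\|\mathbf 1_{Z_{l,c'}}f\|_{K+1}^{r_K}\le\|f\|_{K+1}^{r_K}$, and summing over the $L_K$ directions,
\[
\|Tf\|_K\le\sqrt c\,\Big(1+\frac{2W_KL_K^{1/r_K}}s\Big)\|f\|_K\le\sqrt c\,\Big(1+\frac{s_K}{\nu s_K}\Big)\|f\|_K\le C\|f\|_K,\qquad C=e^{\epsilon/2}(1+\epsilon).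
\]

\emph{Levels below $K$.} Suppose $k<K$ and $\|Tg\|_{k+1}\le C\|g\|_{k+1}$ for $g\in X_{k+1}$. The sets $Y^k_i$ depend only on $\omega_k,\omega_{k+1}$ with $k+1\le K$, so $\mathbf 1_{Y^k_i}Tf=T(\mathbf 1_{Y^k_i}f)$. For $f\in X_k$, every term of \eqref{eq:rec} for $Tf$ is then bounded by the corresponding term for $Cf$, and $\|Tf\|_k\le C\|f\|_k$. Descending to $k=0$ gives $\|T\|_{X\to X}\le e^{\epsilon/2}(1+\epsilon)$. This bound tends to $1$ as $\epsilon\to0$, so $X$ has the $\lambda$-u.a.p.\ for every $\lambda>1$. \qed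

\section{Positive compact operators stay away from the identity}\label{sec:positive}

\subsection*{Test functions}

For $i=(l,c)\in I_k$ split the line $Z^k_i$ into the part that the norm spares and the part that it penalizes:
\[
x^k_i=\mathbf 1_{Z^k_i}(1-e^k_l),\qquad y^k_i=\mathbf 1_{Z^k_i}e^k_l=\mathbf 1_{Y^k_i}.
\]
These are disjoint indicator functions.

\begin{lemma}\label{lem:test}
$\|x^k_i\|\le(e/q_k)^{1/2}$, and $|\int y^k_if\,dP|\le q_k^{-1/2}W_k^{-1}\|f\|$ for all $f\in X$.
\end{lemma}

\begin{proof}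
By the Cauchy--Schwarz inequality and \eqref{eq:rec},
\[
\Big|\int y^k_if\,dP\Big|\le P(Y^k_i)^{1/2}\|\mathbf 1_{Y^k_i}f\|_{L_2}\le q_k^{-1/2}\|\mathbf 1_{Y^k_i}f\|_{k+1}\le q_k^{-1/2}W_k^{-1}\|f\|_k\le q_k^{-1/2}W_k^{-1}\|f\|.
\]
Let $x=x^k_i$ with $i=(l,c)$. We show by downward induction on $j\le k$ that
\begin{equation}\label{eq:x}
N_j(gx)\le\pi_jq_k^{-1}\int g\,dP\quad\text{for all }g\ge0\text{ depending only on }\omega_0,\dots,\omega_{j-1}.
\end{equation}
For $j=0$ and $g=1$ this gives $\|x\|^2=N_0(x)\le e/q_k$.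

Let $j=k$. We have $gx\le g\mathbf 1_{Z^k_i}$, a function of $\omega_0,\dots,\omega_k$ with integral $q_k^{-1}\int g$, so $N_{k+1}(gx)\le\pi_{k+1}q_k^{-1}\int g$ by Lemma~\ref{lem:past}. For $i'=(l,c')$ of the same direction, $\mathbf 1_{Y^k_{i'}}x=0$ because $e^k_l(1-e^k_l)=0$. For $i'$ of a different direction, $\mathbf 1_{Y^k_{i'}}gx\le g\mathbf 1_{Z^k_i\cap Z^k_{i'}}$, which has integral $q_k^{-2}\int g$, so $N_{k+1}(\mathbf 1_{Y^k_{i'}}gx)\le q_k^{-1}\cdot\pi_{k+1}q_k^{-1}\int g$. There are at most $L_kq_k$ such $i'$. The recursion and \eqref{eq:eta} give $N_k(gx)\le(1+\eta_k)\pi_{k+1}q_k^{-1}\int g$.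

Let $j<k$. The hypothesis applies to $g$ and to $\mathbf 1_{Z^j_{i'}}g$, whose integral is $q_j^{-1}\int g$. Since $\mathbf 1_{Y^j_{i'}}gx\le(\mathbf 1_{Z^j_{i'}}g)x$, we get $N_{j+1}(\mathbf 1_{Y^j_{i'}}gx)\le q_j^{-1}\cdot\pi_{j+1}q_k^{-1}\int g$ for all $i'\in I_j$, and $N_j(gx)\le(1+\eta_j)\pi_{j+1}q_k^{-1}\int g$ by \eqref{eq:eta}.
\end{proof}

\begin{remark}\label{rem:condexp}
The first positive finite-rank operators to try are the conditional expectations $E_k$ onto the partitions $\mathcal P_k$. Their norms on $X$ are unbounded. With $p_l=P(e^k_l=1)$ we have $E_kx^k_i=(1-p_l)\mathbf 1_{Z^k_i}$ and $\int y^k_iE_kx^k_i=p_l(1-p_l)/q_k$, so $\|E_k\|\ge p_l(1-p_l)W_k/\sqrt e$ by Lemma~\ref{lem:test}. Averaging \eqref{eq:code} over all pairs $(t,t')$ gives $\sum_lp_l(1-p_l)\ge(1-q_{k+1}^{-2})L_k/8\ge L_k/16$. Hence $\|E_k\|\ge2^k/(16\sqrt e)$.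
\end{remark}

\subsection*{A substitute for the trace}

The normalized trace in \eqref{eq:modeltrace} measures how much mass stays at its point. Its analogue at resolution $\mathcal P_J$ is, for an operator $S$ on $X$,
\[
\tau_J(S)=\sum_{B\in\mathcal P_J}\int_BS\mathbf 1_B\,dP .
\]
It is linear in $S$, and $\tau_J(I)=1$ for all $J$. We show that for positive $S$ the decrease of $\tau_J(S)$ from one level to the next is controlled by the test functions, and that for compact $S$ it decreases all the way to $0$. Put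
\[
\sigma_k(S)=\frac8{L_k}\sum_{i\in I_k}\int y^k_i\,Sx^k_i\,dP .
\]

\begin{lemma}\label{lem:drop}
If $S$ is positive, then $\sigma_k(S)\ge0$ and $\tau_k(S)-\tau_{k+1}(S)\le\sigma_k(S)$ for all $k\ge0$.
\end{lemma}

\begin{proof}
For $B,B'\in\mathcal P_{k+1}$ let $\mu(B',B)=\int_{B'}S\mathbf 1_B\,dP\ge0$. The functions $x^k_i,y^k_i$ are constant on the sets of $\mathcal P_{k+1}$, so
\[
\sigma_k(S)=\sum_{B,B'\in\mathcal P_{k+1}}\mu(B',B)\,\frac8{L_k}\sum_{i\in I_k}x^k_i(B)\,y^k_i(B')\ge0 .
\]
Writing each $A\in\mathcal P_k$ as a union of sets of $\mathcal P_{k+1}$, we see that $\tau_k(S)-\tau_{k+1}(S)$ is the sum of $\mu(B',B)$ over the pairs $B\ne B'$ contained in a common $A\in\mathcal P_k$. On such $B,B'$ the coordinate $\omega_k$ has the same value and $\omega_{k+1}$ has different values $t\ne t'$. For each $l$ exactly one $Z^k_{l,c}$ contains $A$, and the others are disjoint from it. Hence $\sum_ix^k_i(B)y^k_i(B')=\#\{l:a^k_l(t)=0,\ a^k_l(t')=1\}\ge L_k/8$ by \eqref{eq:code}. So each such pair has coefficient at least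 $1$ in $\sigma_k(S)$, and the remaining pairs contribute nonnegative terms.
\end{proof}

\begin{lemma}\label{lem:compact}
If $S$ is compact, then $\tau_J(S)\to0$ as $J\to\infty$.
\end{lemma}

\begin{proof}
\emph{Finite rank.} By linearity let $Sf=\phi(f)g$ with $\phi\in X^*$, $g\in X$. With signs $\varepsilon_B=\pm1$ chosen so that $\varepsilon_B\phi(\mathbf 1_B)=|\phi(\mathbf 1_B)|$, we get $\sum_B|\phi(\mathbf 1_B)|=\phi(\sum_B\varepsilon_B\mathbf 1_B)\le\|\phi\|\,\|1\|$. Also $\int_B|g|\le P(B)^{1/2}\|g\|_{L_2}\le Q_J^{-1/2}\|g\|$. Hence $|\tau_J(S)|\le\sqrt e\,\|\phi\|\,\|g\|\,Q_J^{-1/2}\to0$.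

\emph{A uniform bound.} Let $U$ be any operator, let $\varepsilon_B$, $B\in\mathcal P_J$, be independent uniform random signs and $w=\sum_B\varepsilon_B\mathbf 1_B$. Since $\mathbb E\,\varepsilon_B\varepsilon_{B'}=0$ for $B\ne B'$, we have $\tau_J(U)=\mathbb E\int w\,Uw\,dP$. As $|w|=1$, $|\int w\,Uw|\le\|Uw\|_{L_1}\le\|U\|\,\|1\|$. So $|\tau_J(U)|\le\sqrt e\,\|U\|$.

\emph{Approximation.} Let $\eta>0$ and cover the image under $S$ of the unit ball by balls of radius $\eta$ with centers $g_1,\dots,g_p$. By Theorem~\ref{thm:main}(2) with $\epsilon=1$ there is a finite-rank $T$ with $Tg_j=g_j$ for all $j$ and $\|T\|\le2\sqrt e$. If $\|f\|\le1$ and $\|Sf-g_j\|\le\eta$, then $\|Sf-TSf\|=\|(I-T)(Sf-g_j)\|\le(1+2\sqrt e)\eta$. Since $TS$ has finite rank, $\limsup_J|\tau_J(S)|\le\sqrt e\,\|S-TS\|\le\sqrt e\,(1+2\sqrt e)\eta$.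
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:main}(3)}

Let $S$ be positive and compact. Summing Lemma~\ref{lem:drop} over $k<J$ and letting $J\to\infty$ with Lemma~\ref{lem:compact} gives $\tau_0(S)\le\sum_k\sigma_k(S)$. For $A\in\mathcal P_0$ we have $\int_AS\mathbf 1_A\ge P(A)-\|S\mathbf 1_A-\mathbf 1_A\|_{L_1}\ge P(A)-\|S\mathbf 1_A-\mathbf 1_A\|$. Therefore
\begin{equation}\label{eq:defect}
1\le\sum_{A\in\mathcal P_0}\|S\mathbf 1_A-\mathbf 1_A\|+\sum_{k\ge0}\sigma_k(S).
\end{equation}
The first sum has $q_0^2$ terms. We bound $\sigma_k(S)$, a sum of $L_kq_k$ terms, in two ways by Lemma~\ref{lem:test}. Directly, and using $\int y^k_iSx^k_i=\int y^k_i(Sx^k_i-x^k_i)$, which holds since $x^k_iy^k_i=0$, we obtain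
\begin{equation}\label{eq:sigma}
\sigma_k(S)\le8\sqrt e\,2^{-k}\|S\|,\qquad\sigma_k(S)\le8\,q_k^{1/2}2^{-k}\max_{i\in I_k}\|Sx^k_i-x^k_i\| .
\end{equation}

\emph{Uniform convergence on compact sets.} Let
\[
C=\{0\}\cup\{\mathbf 1_A:A\in\mathcal P_0\}\cup\{2^{-k/2}q_k^{1/2}x^k_i:\ k\ge0,\ i\in I_k\}.
\]
The vectors of level $k$ are finitely many and have norm at most $\sqrt e\,2^{-k/2}$, so $C$ consists of $0$ and a sequence tending to $0$; it is compact. Let $\gamma=\sup_{x\in C}\|Sx-x\|$. Then $\|Sx^k_i-x^k_i\|\le\gamma2^{k/2}q_k^{-1/2}$, so $\sigma_k(S)\le8\gamma2^{-k/2}$ by the second bound in \eqref{eq:sigma}. Since $8\sum_k2^{-k/2}=8/(1-2^{-1/2})<28$, inequality \eqref{eq:defect} gives $1\le(q_0^2+28)\gamma$. Thus the neighborhood $\{U:\sup_{x\in C}\|Ux-x\|<1/(q_0^2+28)\}$ of $I_X$ contains no positive compact operator.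

\emph{Finite-dimensional subspaces.} Given $\lambda\ge1$, choose $k_0$ with $16\sqrt e\,\lambda2^{-k_0}\le\frac14$, and let
\[
F=\operatorname{span}\big(\{\mathbf 1_A:A\in\mathcal P_0\}\cup\{x^k_i:k<k_0,\ i\in I_k\}\big),\qquad\delta=\frac1{4\sqrt e\,(16+q_0^2)} .
\]
Suppose that $S$ is positive and compact, $\|S\|\le\lambda$, and $\|Sx-x\|\le\delta\|x\|$ on $F$. Since $\|\mathbf 1_A\|\le\sqrt e$, the first sum in \eqref{eq:defect} is at most $q_0^2\sqrt e\,\delta$. For $k<k_0$ we have $\|Sx^k_i-x^k_i\|\le\delta(e/q_k)^{1/2}$, so the second bound in \eqref{eq:sigma} gives $\sigma_k(S)\le8\sqrt e\,\delta2^{-k}$, and these terms sum to at most $16\sqrt e\,\delta$. For $k\ge k_0$ the first bound gives a total of at most $16\sqrt e\,\lambda2^{-k_0}\le\frac14$. So \eqref{eq:defect} yields $1\le\sqrt e\,\delta(q_0^2+16)+\frac14=\frac12$, a contradiction. Finite-rank operators are compact, so for no $\lambda$ is there a function $\varphi$ as in Definition~\ref{def:uap}, and $X$ fails the positive u.a.p. \qed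

\begin{remark}\label{rem:hyp}
Positivity of $S$ enters only in Lemma~\ref{lem:drop} and compactness only in Lemma~\ref{lem:compact}. Neither can be dropped from \eqref{eq:defect}. For the positive operator $S=I$ the right side is $0$. For the finite-rank operator $T$ of Theorem~\ref{thm:main}(2) with $\epsilon=1$ that fixes the space $F$ above for $\lambda=2\sqrt e$, the first sum and the terms $\sigma_k(T)$ with $k<k_0$ vanish; the remaining terms total at most $\frac14$, because the first bound in \eqref{eq:sigma} holds for $|\sigma_k|$ and every operator.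
\end{remark}

\begin{thebibliography}{1}

\bibitem{TP}
\emph{Tensor Products of Banach Lattices},
\texttt{https://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 701242/\allowbreak WSAA\_09-1981-1\_35.pdf}

\end{thebibliography}
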